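\title{Completeness of the Calkin algebra for the Hausdorff measure of noncompactness does not imply the bounded compact approximation property}

\begin{abstract}
By a theorem of Astala and Tylli, a Banach space $Y$ has the bounded compact approximation property if and only if, for every Banach space $X$, the quotient $B(X,Y)/K(X,Y)$ is complete for the norm given by the Hausdorff measure of noncompactness $\chi$. We show that the single domain $X=Y$ does not suffice. We construct a separable Banach space $X$ with the approximation property and without the bounded compact approximation property such that every operator $A$ on $X$ lies within distance $31\|A\|_\chi$ of the finite rank operators. In particular, the Calkin algebra of $X$ is complete for $\chi$. The space is a $c_0$-sum of renormed spaces of vector-valued sequences of bounded $p$-variation, with a different exponent $p$ in each summand.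
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Scalars are real or complex. For Banach spaces $X,Y$ let $B(X,Y)$, $K(X,Y)$ and $F(X,Y)$ be the spaces of bounded, compact and finite rank linear operators from $X$ to $Y$; we write $B(X)$, $K(X)$, $F(X)$ when $Y=X$. The closed unit ball of $X$ is $B_X$. The \emph{Hausdorff measure of noncompactness} of a bounded set $Q\subset Y$ is
\[
\chi(Q)=\inf\{\varepsilon>0:\ Q\subset D+\varepsilon B_Y \text{ for some finite set } D\subset Y\}.
\]
For $A\in B(X,Y)$ put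
\[
\|A\|_\chi=\chi(A(B_X)),\qquad \|A\|_K=\operatorname{dist}(A,K(X,Y)),\qquad \|A\|_F=\operatorname{dist}(A,F(X,Y)).
\]
The first two numbers measure how far $A$ is from being compact, in different ways. The inequality $\|A\|_\chi<\varepsilon$ lets us assign to each $x\in B_X$ a point $d(x)$ of a finite set with $\|Ax-d(x)\|\le\varepsilon$, and nothing is required of the map $x\mapsto d(x)$. The inequality $\|A\|_K<\varepsilon$ asks for an approximating map that is linear. If $K$ is compact, then $K(B_X)$ is totally bounded and $A(B_X)\subset K(B_X)+\|A-K\|B_Y$, so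
\[
\|A\|_\chi\le\|A\|_K\le\|A\|_F .
\]
Both $\|\cdot\|_\chi$ and $\|\cdot\|_K$ are seminorms that vanish exactly on $K(X,Y)$, so they induce norms on $B(X,Y)/K(X,Y)$. The quotient is complete for $\|\cdot\|_K$, which is the quotient norm. We call it \emph{$\chi$-complete} if it is complete for $\|\cdot\|_\chi$. By the open mapping theorem, applied to the identity map between the two norms, $\chi$-completeness is equivalent to the existence of a constant $c$ with
\begin{equation}\label{eq:equiv}
\|A\|_K\le c\,\|A\|_\chi\qquad(A\in B(X,Y)).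
\end{equation}

The evident way to prove \eqref{eq:equiv} is to approximate $A$ by $KA$, where $K$ is a compact operator on $Y$ that almost fixes the finite set $D$. This leads to the following definitions. A Banach space $Y$ has the \emph{$\lambda$-compact approximation property} ($\lambda$-CAP) if for each compact $D\subset Y$ and each $\varepsilon>0$ there is $K\in K(Y)$ with
\[
\sup_{y\in D}\|Ky-y\|\le\varepsilon \qquad\text{and}\qquad \|K-I\|\le\lambda .
\]
It has the \emph{bounded compact approximation property} (BCAP) if it has the $\lambda$-CAP for some $\lambda\ge1$. It has the \emph{approximation property} (AP) if for each compact $D$ and $\varepsilon>0$ the first inequality holds for some $K\in F(Y)$, with no bound on the norm. The restriction $\lambda\ge1$ costs nothing in infinite dimensions: if $B_Y\subset D+\varepsilon B_Y$ with $D$ finite and $\varepsilon<1$, then iteration gives $B_Y\subset D+\varepsilon D+\dots+\varepsilon^{j-1}D+\varepsilon^jB_Y$ for all $j$, so $B_Y$ is totally bounded; hence $\|K-I\|\ge\|I\|_\chi=1$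 for all compact $K$ when $\dim Y=\infty$.

Suppose that $Y$ has the $\lambda$-CAP, that $A(B_X)\subset D+\varepsilon B_Y$ with $D$ finite, and that $K\in K(Y)$ moves the points of $D$ by at most $\delta$ and satisfies $\|K-I\|\le\lambda$. Then $\|A-KA\|\le\delta+\lambda\varepsilon$. Thus \eqref{eq:equiv} holds with $c=\lambda$ for every domain $X$. For example, $c_0$ and $\ell_p$ $(1\le p<\infty)$ have the $1$-CAP, as the coordinate projections show, and for these targets $\|\cdot\|_\chi=\|\cdot\|_K$. The converse holds as well.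

\begin{theorem}[Astala and Tylli, 1987; see {\cite[Theorem 6.3]{MNC}}]\label{thm:AT}
A Banach space $Y$ has the BCAP if and only if $B(X,Y)/K(X,Y)$ is $\chi$-complete for every Banach space $X$.
\end{theorem}

It is also known that the Calkin algebra $C(X)=B(X)/K(X)$ fails to be $\chi$-complete for some Banach space $X$, so $\chi$-completeness of $C(X)$ is a genuine restriction on $X$. The following question is stated as open in \cite[Problem 6.4]{MNC}.

\begin{quote}
\emph{If the Calkin algebra $C(X)$ is $\chi$-complete, must $X$ have the BCAP?}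
\end{quote}

One may guess that the answer is yes, because the BCAP is a property of the identity operator of $X$, which belongs to $B(X)$. On the other hand, \eqref{eq:equiv} says nothing useful about the identity itself, since $\|I\|_K=\|I\|_\chi=1$, and it can hold merely because $B(X)$ is small: if every operator on $X$ were a scalar plus a compact operator, $C(X)$ would be one-dimensional and complete in any norm. The answer is no. Our space has many operators, but those that could violate \eqref{eq:equiv} are missing.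

\begin{theorem}\label{thm:main}
There is a separable Banach space $X$ with the AP such that
\begin{enumerate}
\item[(a)] $\|A\|_\chi\le\|A\|_K\le\|A\|_F\le31\,\|A\|_\chi$ for all $A\in B(X)$; hence $C(X)$ is $\chi$-complete;
\item[(b)] $X$ fails the BCAP.
\end{enumerate}
\end{theorem}

The proof is self-contained and does not use Theorem~\ref{thm:AT}. We begin with a separable reflexive space $E$, of Enflo--Davie type, whose identity cannot be approximated by compact operators on a certain compact set (Section~\ref{sec:E}). This space fails the BCAP, but its construction gives no control of $B(E)$. So we make $E$ a quotient of spaces of James--Lindenstrauss type, whose elements are sequences in $E$ of bounded $p$-variation and whose quotient map is the limit of the sequence (Section~\ref{sec:X}). In the $s$-th such space $X_s$ the variation norm carries the weight $1/s$, so that $X_s$ resembles $E$ more and more closely as $s\to\infty$, and the $c_0$-sum $X$ of the $X_s$ fails the BCAP (Section~\ref{sec:b}). An operator $A$ on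 $X$ induces operators from the quotient $c_0(E)$ of $X$ to $E$ (Section~\ref{sec:dec}), and part (a) reduces to approximating these. Each induced operator differs by at most $2\|A\|_\chi$ from a weak operator limit of finite rank operators (Section~\ref{sec:a}), and for such limits an estimate of the type \eqref{eq:equiv} holds on any reflexive domain (Section~\ref{sec:refl}).

\section{Elementary facts}\label{sec:facts}

We call $q\in B(X,Z)$ a \emph{metric quotient map} if it maps the open unit ball of $X$ onto the open unit ball of $Z$. The following facts are used throughout.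
\begin{enumerate}
\item[(F1)] $\|A+B\|_\chi\le\|A\|_\chi+\|B\|$, and $\|A+K\|_\chi=\|A\|_\chi$ for compact $K$. Both follow from the triangle inequality for the seminorm $\|\cdot\|_\chi$.
\item[(F2)] $\|UAV\|_\chi\le\|U\|\,\|A\|_\chi\,\|V\|$ and $\|UAV\|_F\le\|U\|\,\|A\|_F\,\|V\|$ for bounded $U,V$. For the first, $A(B_X)\subset D+\varepsilon B_Y$ gives $UAV(B)\subset\|V\|\,U(D)+\varepsilon\|U\|\|V\|B'$, where $B,B'$ are the unit balls of the domain of $V$ and the target of $U$; for the second, $ULV$ has finite rank when $L$ has.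
\item[(F3)] Let $q\in B(X,Z)$ be a metric quotient map. Then $B_Z\subset(1+\delta)q(B_X)$ for every $\delta>0$. Consequently, an operator $U\in B(X,Y)$ that vanishes on $\ker q$ has the form $U=Rq$ with $R\in B(Z,Y)$ and $\|R\|\le\|U\|$; and $\|R\|_\chi\le\|Rq\|_\chi$ for all $R\in B(Z,Y)$, so that $R$ is compact when $Rq$ is.
\item[(F4)] If every point of $D$ is within $\delta$ of the finite set $\Phi$, then $\sup_{y\in D}\|Uy\|\le\max_{y\in\Phi}\|Uy\|+\delta\|U\|$. Thus a norm-bounded family of operators that approximates the identity on finite sets approximates it uniformly on compact sets.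
\end{enumerate}

\section{A reflexive space on which the identity is far from the compact operators}\label{sec:E}

\begin{proposition}\label{prop:E}
There are finite-dimensional normed spaces $V_m$ $(m\ge1)$, a closed subspace $E$ of $\Lambda=(\bigoplus_mV_m)_{\ell_2}$ and a compact set $D_E\subset E$ such that no $T\in K(E)$ satisfies $\sup_{e\in D_E}\|Te-e\|\le\frac14$.
\end{proposition}

The obstruction is a trace. The space $E$ is spanned by a biorthogonal system $(e_{m,j},e^*_{m,j})$ divided into finite generations $m=1,2,\dots$, and $t_m(T)$ is the average of the diagonal entries $e_{m,j}^*(Te_{m,j})$ in generation $m$. Then $t_m(I)=1$, while $t_m(T)\to0$ for compact $T$. To turn this into a statement about a compact set we must bound $t_m(T)-t_{m-1}(T)$ by the values of $T$ on vectors of small norm. For this, each $e_{m,j}$ has components in two blocks, $V_m$ and $V_{m+1}$, and the functional $e_{m,j}^*$ can be read from either block. Both $t_m$ and $t_{m-1}$ are then read in block $m$, where their main terms cancel, and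 a random choice makes the remaining terms small.

We recall two facts. The characters of the group $G=\mathbb F_2^{\,d}$ are the $|G|$ functions $\gamma_a(g)=(-1)^{a_1g_1+\dots+a_dg_d}$, $a\in G$; they satisfy $\gamma(g)\gamma(g')=\gamma(g+g')$, and $|G|^{-1}\sum_g\gamma(g)\gamma'(g)$ equals $1$ if $\gamma=\gamma'$ and $0$ otherwise. For fixed $g\ne0$, half of the characters take the value $1$ at $g$ and half take the value $-1$. Hoeffding's inequality states that a sum $\Sigma$ of $n$ independent uniform signs satisfies $\mathbb P(|\Sigma|>\tau)\le2e^{-\tau^2/(2n)}$; with $\tau=\sqrt{2n\ln\theta}$ the bound is $2/\theta$.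

\begin{proof}[Proof of Proposition~\ref{prop:E}]
Let $n_m=4^m$ $(m\ge0)$, and for $m\ge1$ let $G_m=\mathbb F_2^{\,4m+4}$, $N_m=|G_m|=16n_m^2$ and $V_m=\ell_\infty(G_m)$. The $m$-th block of $x\in\Lambda$ is the function $x(m)$ on $G_m$.

\emph{Characters and signs.} Fix $m$ and draw $n_{m-1}+n_m\le2n_m$ independent uniformly distributed characters $\alpha_i^m$ $(i\le n_{m-1})$ and $\beta_j^m$ $(j\le n_m)$ of $G_m$. Some two of them coincide with probability at most $(2n_m)^2/(2N_m)=\frac18$. For $g\ne0$ their values at $g$ are independent uniform signs, so each of the two inequalities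
\begin{equation}\label{eq:char}
\Big|\sum_i\alpha_i^m(g)\Big|\le\sqrt{2n_{m-1}\ln(16N_m)},\qquad\Big|\sum_j\beta_j^m(g)\Big|\le\sqrt{2n_m\ln(16N_m)}
\end{equation}
fails with probability at most $1/(8N_m)$. The total probability of failure is at most $\frac18+2N_m\cdot\frac1{8N_m}<1$. So we can fix distinct characters for which \eqref{eq:char} holds for all $g\ne0$. When this is done for all $m$, draw independent uniform signs $\epsilon_{m,j}$ $(j\le n_m)$. For fixed $g\in G_m$ and $g'\in G_{m+1}$ the products $\epsilon_{m,j}\beta_j^m(g)\alpha_j^{m+1}(g')$ are independent uniform signs, so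
\begin{equation}\label{eq:signs}
\Big|\sum_{j\le n_m}\epsilon_{m,j}\,\beta_j^m(g)\,\alpha_j^{m+1}(g')\Big|\le\sqrt{2n_m\ln(4N_mN_{m+1})}
\end{equation}
fails with probability at most $1/(2N_mN_{m+1})$. There are $N_mN_{m+1}$ pairs $(g,g')$, so we can fix signs for which \eqref{eq:signs} holds for all pairs.

\emph{The space.} For $m\ge1$, $j\le n_m$ let $e_{m,j}\in\Lambda$ have $m$-th block $\beta_j^m$, $(m+1)$-st block $\epsilon_{m,j}\alpha_j^{m+1}$, and all other blocks $0$; thus $\|e_{m,j}\|=\sqrt2$. Let $E$ be the closed linear span of the $e_{m,j}$. For $x\in E$,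
\begin{equation}\label{eq:two}
e^*_{m,j}(x):=\frac1{N_m}\sum_{g\in G_m}\beta_j^m(g)\,x(m)(g)=\frac{\epsilon_{m,j}}{N_{m+1}}\sum_{g\in G_{m+1}}\alpha_j^{m+1}(g)\,x(m+1)(g).
\end{equation}
Both sides are continuous and linear in $x$, so it is enough to take $x=e_{m',j'}$. Its $m$-th block is $\beta^m_{j'}$ if $m'=m$, is $\pm\alpha^m_{j'}$ if $m'=m-1$, and is $0$ otherwise; by orthogonality of distinct characters the left side is $\delta_{mm'}\delta_{jj'}$. Its $(m+1)$-st block is $\epsilon_{m,j'}\alpha^{m+1}_{j'}$ if $m'=m$, is $\beta_{j'}^{m+1}$ if $m'=m+1$, and is $0$ otherwise; so the right side is also $\delta_{mm'}\delta_{jj'}$.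

\emph{The averaged traces.} For $T\in B(E)$ let $t_m(T)=n_m^{-1}\sum_je^*_{m,j}(Te_{m,j})$, so $t_m(I)=1$. Insert the first expression in \eqref{eq:two} and interchange the sums:
\[
t_m(T)=\frac1{N_m}\sum_{g\in G_m}(Tv_g^m)(m)(g),\qquad v_g^m=\frac1{n_m}\sum_j\beta_j^m(g)\,e_{m,j}.
\]
For $m\ge2$ compute $t_{m-1}(T)$ with the second expression in \eqref{eq:two}, which also reads block $m$, and subtract:
\[
t_m(T)-t_{m-1}(T)=\frac1{N_m}\sum_{g\in G_m}(Ty_g^m)(m)(g),\qquad y_g^m=v_g^m-\frac1{n_{m-1}}\sum_i\epsilon_{m-1,i}\,\alpha_i^m(g)\,e_{m-1,i}.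
\]
Since $|x(m)(g)|\le\|x\|$, we get $|t_m(T)|\le\max_g\|Tv_g^m\|$ and $|t_m(T)-t_{m-1}(T)|\le\max_g\|Ty_g^m\|$.

\emph{The vectors $y_g^m$ are small.} They vanish outside blocks $m-1$, $m$, $m+1$, and
\begin{align*}
y_g^m(m-1)(g')&=-\frac1{n_{m-1}}\sum_i\epsilon_{m-1,i}\,\beta_i^{m-1}(g')\,\alpha_i^m(g),\\
y_g^m(m)(g')&=\frac1{n_m}\sum_j\beta_j^m(g+g')-\frac1{n_{m-1}}\sum_i\alpha_i^m(g+g'),\\
y_g^m(m+1)(g')&=\frac1{n_m}\sum_j\epsilon_{m,j}\,\beta_j^m(g)\,\alpha_j^{m+1}(g').
\end{align*}
The middle expression is $1-1=0$ when $g'=g$; this is the cancellation. Otherwise $g+g'\ne0$ and \eqref{eq:char} applies. The other two expressions are bounded by \eqref{eq:signs}. The logarithms that occur are $\ln(4N_{m-1}N_m)$, $\ln(16N_m)$ and $\ln(4N_mN_{m+1})$, each at most $(8m+14)\ln2\le15m\ln2$ for $m\ge2$, and $\sqrt{30m\ln2}\le5\sqrt m$. As $n_m^{-1/2}=2^{-m}$ and $n_{m-1}^{-1/2}=2\cdot2^{-m}$, the three blocks have norms at most $2$, $3$ and $1$ times $5\sqrt m\,2^{-m}$. Hence $\|y_g^m\|\le30\sqrt m\,2^{-m}$.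

\emph{Conclusion.} Let $D_E=\{0\}\cup\{v_g^1:g\in G_1\}\cup\{2^{m/2}y_g^m:m\ge2,\ g\in G_m\}$. It is compact, because each $G_m$ is finite and $2^{m/2}\max_g\|y_g^m\|\to0$. Let $T\in K(E)$. For any choice of $g_m\in G_m$ the vectors $v_{g_m}^m$ have norm at most $\sqrt2$ and vanish outside blocks $m,m+1$. A functional on $\Lambda$ is an $\ell_2$-sequence of functionals on the blocks, so $v^m_{g_m}\to0$ weakly and $Tv^m_{g_m}\to0$ in norm. Therefore $t_m(T)\to0$, and $U=I-T$ satisfies $t_m(U)\to1$. Telescoping gives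
\[
1\le|t_1(U)|+\sum_{m\ge2}|t_m(U)-t_{m-1}(U)|\le\max_g\|Uv_g^1\|+\sum_{m\ge2}\max_g\|Uy_g^m\|.
\]
If $\|Ue\|\le\frac14$ on $D_E$, the right side is at most $\frac14(1+\sum_{m\ge2}2^{-m/2})=\frac14(2+2^{-1/2})<1$, a contradiction.
\end{proof}

From now on $E$ and $D_E$ are fixed. As a closed subspace of an $\ell_2$-sum of finite-dimensional spaces, $E$ is separable and reflexive. We need one more property of $E$: its seminormalized weakly null sequences grow like $\ell_2$-bases along subsequences, so they cannot satisfy an upper $\ell_r$-estimate with $r>2$.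

\begin{lemma}\label{lem:lower}
Let $2<r\le\infty$ and $C,\delta>0$. There is no sequence $(v_i)$ in $E$ with $\|v_i\|\ge\delta$ for all $i$ and $\|\sum a_iv_i\|\le C\|a\|_{\ell_r}$ for all finitely supported scalar sequences $a$.
\end{lemma}

\begin{proof}
Suppose $(v_i)$ is such a sequence. For $f\in\Lambda^*$ we have $|\sum a_if(v_i)|\le C\|f\|\,\|a\|_{\ell_r}$, so $(f(v_i))\in\ell_{r'}$ with $1/r+1/r'=1$, and $r'<\infty$. Thus $v_i\to0$ weakly, and $v_i(m)\to0$ in norm for each $m$ because $V_m$ is finite-dimensional. We choose a subsequence, again denoted $(v_i)$ and satisfying the same hypotheses, and successive finite intervals of blocks with coordinate projections $\Delta_i$, such that $\|v_i-\Delta_iv_i\|\le\delta2^{-i-2}$: given the first $i-1$ intervals, take a term whose part in the blocks up to the end of the last interval has norm at most $\delta2^{-i-3}$, and let the $i$-th interval run from there until the tail of this term has norm at most $\delta2^{-i-3}$. Then $\|\Delta_iv_i\|\ge\frac34\delta$, and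
\[
CL^{1/r}\ge\Big\|\sum_{i\le L}v_i\Big\|\ge\Big(\sum_{i\le L}\|\Delta_iv_i\|^2\Big)^{1/2}-\frac\delta4\ge\frac34\delta L^{1/2}-\frac\delta4,
\]
which is false for large $L$ since $1/r<1/2$.
\end{proof}

\section{Weak limits of finite rank operators on a reflexive space}\label{sec:refl}

A sequence $(k_n)$ in $B(G,H)$ converges to $b$ in the \emph{weak operator topology} (WOT) if $y^*(k_nx)\to y^*(bx)$ for all $x\in G$, $y^*\in H^*$. The next result supplies all the finite rank approximants that cannot be written down explicitly. No approximation property of $G$ or $H$ is assumed.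

\begin{proposition}\label{prop:refl}
Let $G$ be a reflexive Banach space, $H$ a Banach space, and let $b\in B(G,H)$ be the WOT-limit of a bounded sequence $(k_n)$ in $F(G,H)$.
\begin{enumerate}
\item[(i)] For all $x_1,\dots,x_j\in G$ and $\delta>0$ there is $k\in F(G,H)$ with $\|k\|\le\|b\|$ and $\|(b-k)x_i\|\le\delta$ for $i\le j$.
\item[(ii)] $\|b\|_F\le8\|b\|_\chi$.
\end{enumerate}
\end{proposition}

The content of (i) is that the bound on $\|k_n\|$, whatever it was, improves to $\|b\|$. The hypotheses do not change when $G$ is renormed, so (i) holds for every equivalent norm on $G$. Part (ii) exploits this freedom: $b$ is small on a subspace $M$ of finite codimension, and a suitable renorming forces the approximants to be small on $M$ too.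

\begin{proof}
(i) The set $\mathcal C=\{(kx_1,\dots,kx_j):k\in F(G,H),\ \|k\|\le\|b\|\}$ is convex and balanced in $H^j$. If (i) fails, $(bx_1,\dots,bx_j)$ is not in its closure, and the Hahn--Banach separation theorem gives $y_1^*,\dots,y_j^*\in H^*$ such that the functional $\omega(T)=\sum_iy_i^*(Tx_i)$ on $B(G,H)$ satisfies
\[
|\omega(b)|>\|b\|N,\qquad N=\sup\{|\omega(k)|:k\in F(G,H),\ \|k\|\le1\}.
\]
Let $\Omega=B_G\times B_{H^*}$, with the weak topology on $B_G$ and the weak$^*$ topology on $B_{H^*}$. It is a compact Hausdorff space; here we use that $G$ is reflexive. For $T\in B(G,H)$ let $\widehat T(x,y^*)=y^*(Tx)$, so that $\sup_\Omega|\widehat T|=\|T\|$. If $k=\sum_lf_l(\cdot)h_l$ has finite rank, then $\widehat k(x,y^*)=\sum_lf_l(x)y^*(h_l)$ is continuous on $\Omega$. So $k\mapsto\widehat k$ embeds $F(G,H)$ isometrically in $C(\Omega)$. Extend $\widehat k\mapsto\omega(k)$ to a functional of norm $N$ on $C(\Omega)$ and represent it, by the Riesz theorem, by a Borel measure $\mu$ with $|\mu|(\Omega)=N$. The continuous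 functions $\widehat{k_n}$ are uniformly bounded and converge pointwise to $\widehat b$. Hence $\widehat b$ is Borel, and by dominated convergence
\[
|\omega(b)|=\lim_n|\omega(k_n)|=\lim_n\Big|\int\widehat{k_n}\,d\mu\Big|=\Big|\int\widehat b\,d\mu\Big|\le\|b\|N,
\]
a contradiction.

(ii) Let $\varepsilon>\|b\|_\chi$; we show $\|b\|_F\le8\varepsilon$. This is clear if $\|b\|\le2\varepsilon$, so let $\|b\|>2\varepsilon$. Write $b(B_G)\subset\{y_1,\dots,y_l\}+\varepsilon B_H$, choose $\varphi_i\in B_{H^*}$ with $\varphi_i(y_i)=\|y_i\|$, and let $M=\bigcap_i\ker(\varphi_i\circ b)$, a closed subspace of finite codimension. If $x\in B_M$ and $bx=y_i+h$ with $\|h\|\le\varepsilon$, then $\|y_i\|=\varphi_i(y_i)=-\varphi_i(h)$ has modulus at most $\varepsilon$. Thus $\|b|_M\|\le2\varepsilon$.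

Let $\kappa=2\varepsilon/\|b\|\in(0,1)$ and
\[
\|x\|'=\inf\{\|u\|+\kappa\|v\|:\ x=u+v,\ u\in G,\ v\in M\}.
\]
This is an equivalent norm with $\kappa\|x\|\le\|x\|'\le\|x\|$, and $\|x\|'\le\kappa\|x\|$ for $x\in M$. From $\|bx\|\le\|b\|\|u\|+2\varepsilon\|v\|=\|b\|(\|u\|+\kappa\|v\|)$ we get $\|bx\|\le\|b\|\,\|x\|'$. So (i), applied to $(G,\|\cdot\|')$, gives approximants $k$ with $\|kx\|\le\|b\|\,\|x\|'$, and these satisfy $\|k\|\le\|b\|$ and $\|k|_M\|\le\kappa\|b\|=2\varepsilon$ in the original norm.

Let $\delta>0$. The image of $B_G$ in the finite-dimensional space $G/M$ is totally bounded, so there are $x_1,\dots,x_j\in B_G$ such that each $x\in B_G$ has the form $x=x_i+v+\rho$ with $v\in M$ and $\|\rho\|\le\delta$; then $\|v\|\le2+\delta$. Choose $k$ as above with $\|(b-k)x_i\|\le\delta$ for all $i$. Since $\|(b-k)|_M\|\le4\varepsilon$ and $\|b-k\|\le2\|b\|$,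
\[
\|(b-k)x\|\le\delta+4\varepsilon(2+\delta)+2\|b\|\delta\qquad(x\in B_G).
\]
Let $\delta\to0$.
\end{proof}

\begin{remark}\label{rem:IE}
The identity of $E$ is not the WOT-limit of a bounded sequence in $F(E)$: otherwise (i) and (F4) would give finite rank operators uniformly close to $I$ on $D_E$, contrary to Proposition~\ref{prop:E}. So the hypothesis of Proposition~\ref{prop:refl} is not automatic for the operators into $E$ that we shall meet.
\end{remark}

\section{The space $X$}\label{sec:X}

\subsection{Sequences of bounded $p$-variation}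
Fix finite-dimensional subspaces $E_1\subset E_2\subset\cdots$ of $E$ with dense union. A \emph{chain} is a finite sequence of integers $0\le n_0<n_1<\dots<n_k$. For $p>1$ let $\mathcal J_p$ be the space of sequences $x=(x_n)_{n\ge1}$ with $x_n\in E_n$ such that, with the convention $x_0=0$,
\[
\|x\|_p=\sup\Big(\sum_{i=1}^k\|x_{n_i}-x_{n_{i-1}}\|^p\Big)^{1/p}<\infty,
\]
the supremum being taken over all chains with $n_0=0$. Putting $0$ in front of a chain does not decrease the sum, so the supremum over all chains is the same. Let $\operatorname{var}_p(x;n)$ be the supremum over chains with $n_0\ge n$. For a set $I\subset\mathbb N$ let $x1_I$ be the sequence equal to $x_n$ for $n\in I$ and to $0$ otherwise; for $e\in E_k$ and $I\subset[k,\infty)$ let $e1_I$ be the sequence equal to $e$ on $I$ and to $0$ otherwise. The \emph{stopped} sequence is $T_nx=(x_1,\dots,x_n,x_n,x_n,\dots)$. The constraint $x_n\in E_n$ makes both $T_n$ and the truncation $x\mapsto x1_{[1,n]}$ finite rank maps.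

\begin{lemma}\label{lem:J}
$\mathcal J_p$ is a Banach space, and for $x\in\mathcal J_p$ the following hold.
\begin{enumerate}
\item[(i)] $\operatorname{var}_p(x;n)\to0$, the limit $x_\infty=\lim_nx_n\in E$ exists, and $\|x_m\|$, $\|x_\infty\|$, $\|x_m-x_\infty\|$ are at most $\|x\|_p$.
\item[(ii)] $\|x1_{[1,n]}\|_p\le2\|x\|_p$ and $\limsup_n\|x1_{(n,\infty)}\|_p\le\|x_\infty\|$.
\item[(iii)] $\|T_nx\|_p\le\|x\|_p$ and $\|x-T_nx\|_p\le\operatorname{var}_p(x;n)$.
\item[(iv)] If $x$ takes only the values $0$ and $e\neq0$, and $x_n\ne x_{n-1}$ for exactly $j$ indices $n\ge1$, then $\|x\|_p=j^{1/p}\|e\|$.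
\item[(v)] If $y_1,\dots,y_L\in\mathcal J_p$ are supported on pairwise disjoint intervals $I_1,\dots,I_L$, then $\|\sum_iy_i\|_p\le3(\sum_i\|y_i\|_p^p)^{1/p}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The chains $0<m$ and $m<n$ give $\|x_m\|\le\|x\|_p$ and $\|x_m-x_n\|\le\operatorname{var}_p(x;m)\le\|x\|_p$. So a Cauchy sequence $(x^{(j)})$ converges coordinatewise to some $x$ with $x_n\in E_n$. If $\|x^{(j)}-x^{(l)}\|_p\le\varepsilon$ for $j,l\ge j_0$, we let $l\to\infty$ in the sum along each fixed chain and obtain $\|x^{(j)}-x\|_p\le\varepsilon$.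

(i) The numbers $\operatorname{var}_p(x;n)$ decrease. If they all exceed $\delta>0$, we choose $L$ chains, each starting after the end of the previous one and each with sum greater than $\delta^p$; their union is a chain with sum greater than $L\delta^p$, which is impossible for large $L$. So $(x_n)$ is Cauchy, and the bounds pass to the limit.

(ii) Along a chain, the nonzero differences of $x1_{[1,n]}$ are differences of $x$ along the part of the chain in $[0,n]$, and one jump to $0$ of norm at most $\|x\|_p$. So $\|x1_{[1,n]}\|_p^p\le2\|x\|_p^p$. The nonzero differences of $x1_{(n,\infty)}$ are one jump from $0$ to some $x_m$ with $m>n$, and differences of $x$ along a chain in $[n+1,\infty)$. So $\|x1_{(n,\infty)}\|_p^p\le\sup_{m>n}\|x_m\|^p+\operatorname{var}_p(x;n+1)^p\to\|x_\infty\|^p$.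

(iii) The nonzero differences of $T_nx$ along $(n_i)$ are differences of $x$ along the chain formed by the distinct numbers $\min(n_i,n)$. Since $(x-T_nx)_j=x_{\max(j,n)}-x_n$, the nonzero differences of $x-T_nx$ are differences of $x$ along the chain formed by the distinct numbers $\max(n_i,n)$.

(iv) A nonzero difference $x_{n_i}-x_{n_{i-1}}$ has norm $\|e\|$ and requires a change in $(n_{i-1},n_i]$, so there are at most $j$ of them; the chain $0,1,2,\dots,k$ with $k$ large has exactly $j$.

(v) Fix a chain. The differences with both indices in $I_i$ are differences of $y_i$ along a chain and contribute at most $\|y_i\|_p^p$. For each remaining difference use $\|z-z'\|^p\le2^{p-1}(\|z\|^p+\|z'\|^p)$. The values at indices outside all $I_i$ are $0$. Since $I_i$ is an interval, an index in $I_i$ occurs in at most two remaining differences, namely when the chain enters $I_i$ and when it leaves, with a value of norm at most $\|y_i\|_p$. The total is at most $(1+2^p)\sum_i\|y_i\|_p^p$, and $(1+2^p)^{1/p}\le3$.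
\end{proof}

\subsection{One summand}
Let $p_s=3+\frac1s$ for $s=1,2,\dots$, so that $p_s>3$ and $p_s>p_t$ when $s<t$. Let $X_s$ be $\mathcal J_{p_s}$ with the norm
\[
|x|_s=\max\big(s^{-1}\|x\|_{p_s},\ \|x_\infty\|\big),\qquad\text{so that}\qquad s^{-1}\|x\|_{p_s}\le|x|_s\le\|x\|_{p_s}.
\]
By Lemma~\ref{lem:J}(i),(iii), $T_n\to I$ pointwise on $X_s$ and $|T_nx|_s\le\|x\|_{p_s}\le s|x|_s$. By (F4), $X_s$ has the $(s+1)$-CAP. The following computation shows what the weight $1/s$ does.

\begin{example}\label{ex:step}
Let $e\in E_k$ with $\|e\|=1$, and let $n\ge k$. By Lemma~\ref{lem:J}(iv), the \emph{step} $e1_{[k,\infty)}$ has variation norm $1$ and limit $e$, so $|e1_{[k,\infty)}|_s=1$. The \emph{bump} $e1_{[k,n]}$ has variation norm $2^{1/p_s}$ and limit $0$, so $|e1_{[k,n]}|_s=2^{1/p_s}/s\le2/s$. The operator $T_n$ maps this bump to the step. Hence its norm on $X_s$ lies between $s/2$ and $s$: the natural approximants of the identity are not bounded uniformly in $s$. Section~\ref{sec:b} shows that no compact operators do better,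 and the reason is visible here. The step is an isometric lift of $e$, and its truncations have norm at most $2/s$. An operator of bounded norm that almost fixes the step therefore cannot do so by reading finitely many coordinates; it has to act through the limit, that is, on $E$.
\end{example}

\subsection{The sum}
Let
\[
X=\Big(\bigoplus_{s\ge1}X_s\Big)_{c_0},\quad|x|=\sup_s|x^s|_s,\qquad W=c_0(E),\quad\|w\|=\sup_s\|w^s\|.
\]
We regard $X_s$ as a subspace of $X$, with norm-one projection $\Pi_s:X\to X_s$. Let $\pi_sx=x^s_\infty$ and $\pi x=(\pi_sx)_s$. Since $\|\pi_sx\|\le|x^s|_s\to0$, these are operators $\pi_s:X\to E$ and $\pi:X\to W$ of norm at most $1$. For $n\ge1$ define the truncation $P_n$ by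
\[
(P_nx)^s=x^s1_{[1,n]}\ \text{ if } s\le n,\qquad(P_nx)^s=0\ \text{ if }s>n.
\]
Let $W(k)$ be the set of finitely supported $w\in W$ with all $w^s\in E_k$, and for $w\in W(k)$ let $\sigma_kw\in X$ have components $(\sigma_kw)^s=w^s1_{[k,\infty)}$. The union $W_0=\bigcup_kW(k)$ is a dense linear subspace of $W$.

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(i)] $P_n\in F(X)$, $\pi P_n=0$, $P_mP_n=P_{\min(m,n)}$, $\|P_n\|\le2$, $\|I-P_n\|\le3$, and $|(P_nx)^s|_s\le2s^{-1}\|x^s\|_{p_s}$.
\item[(ii)] $\lim_n|(I-P_n)x|=\|\pi x\|$ for $x\in X$. In particular $\ker\pi=\overline{\bigcup_nP_nX}$.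
\item[(iii)] $\pi\sigma_kw=w$ and $|\sigma_kw|=\|w\|$ for $w\in W(k)$. The maps $\pi:X\to W$ and $\pi_s|_{X_s}:X_s\to E$ are metric quotient maps.
\item[(iv)] $X$ is separable and has the AP.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The range of $P_n$ is isomorphic to a sum of $n$ copies of $E_1\oplus\dots\oplus E_n$, and the two identities hold by definition. As $(P_nx)^s$ has limit $0$, Lemma~\ref{lem:J}(ii) gives $|(P_nx)^s|_s\le2s^{-1}\|x^s\|_{p_s}\le2|x^s|_s$.

(ii) Since $\pi(I-P_n)x=\pi x$, we have $|(I-P_n)x|\ge\|\pi x\|$. For $n\ge s$ the $s$-component of $(I-P_n)x$ is $x^s1_{(n,\infty)}$, and by Lemma~\ref{lem:J}(ii), $\limsup_n|x^s1_{(n,\infty)}|_s\le\max(s^{-1},1)\|x^s_\infty\|\le\|\pi x\|$. Given $\varepsilon>0$, choose $M$ with $3|x^s|_s\le\varepsilon$ for $s>M$; these components of $(I-P_n)x$ have norm at most $\varepsilon$ for all $n$. So $\limsup_n|(I-P_n)x|\le\max(\|\pi x\|,\varepsilon)$. If $\pi x=0$, then $P_nx\to x$.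

(iii) The first claim is the computation for steps in Example~\ref{ex:step}. Let $\|w\|<1$ and $0<\delta<(1-\|w\|)/2$. By density choose $w_1,w_2,\dots\in W_0$ successively with $\|w-w_1-\dots-w_i\|\le\delta4^{-i}$. Then $\|w_1\|\le\|w\|+\delta/4$ and $\|w_i\|\le\delta(4^{-i}+4^{-i+1})$ for $i\ge2$, so $\sum_i\|w_i\|\le\|w\|+\delta<1$. With $w_i\in W(k_i)$, the vector $x=\sum_i\sigma_{k_i}w_i$ satisfies $|x|<1$ and $\pi x=w$. If $w$ is supported at $s$, the $w_i$ can be taken supported at $s$, and then $x\in X_s$.

(iv) Each $X_s$ is the closure of the union of the finite-dimensional ranges of the $T_n$, so $X_s$ and $X$ are separable. Let $D\subset X$ be compact and $\varepsilon>0$. The norm-one projections onto the components $s\le M$ tend to $I$ pointwise, hence by (F4) uniformly on $D$; fix $M$ with $|x^s|_s\le\varepsilon$ for $s>M$, $x\in D$. By (F4) again there is $n$ with $|T_nx^s-x^s|_s\le\varepsilon$ for $s\le M$, $x\in D$. The operator that acts as $T_n$ on the components $s\le M$ and as $0$ on the others has finite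 rank and moves the points of $D$ by at most $\varepsilon$.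
\end{proof}

\section{Operators from $X$ to $E$}\label{sec:dec}

Two kinds of operators from $X$ to $E$ are evident: coordinate evaluations $x\mapsto x^t_m$, which have finite rank and factor through $P_n$ for large $n$, and the limit maps $\pi_t$, which vanish on $\ker \pi$. Every operator splits into a part of each kind. The reason is that disjoint pieces of $\ker\pi$ satisfy an upper $\ell_3$-estimate, which Lemma~\ref{lem:lower} forbids in $E$. This is where $p_s\ge3>2$ for all $s$ is used.

\begin{lemma}\label{lem:dec}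
Let $Q\in B(X,E)$.
\begin{enumerate}
\item[(i)] $\|Q(P_m-P_n)\|\to0$ as $m,n\to\infty$.
\item[(ii)] The limit $S=\lim_nQP_n$ exists in norm, $\|S\|_F=0$, $SP_n=QP_n$ for all $n$, and $Q=S+R\pi$ for a unique $R\in B(W,E)$, with $\|R\|\le\|Q-S\|$.
\item[(iii)] Let $\rho_M$ be the projection of $W$ onto $W_M=\{w:w^s=0\text{ for }s>M\}$. Then $\|R-R\rho_M\|\to0$ as $M\to\infty$.
\end{enumerate}
\end{lemma}

For $Q=\pi_t$ we have $S=0$ and $Rw=w^t$; for $Qx=x^t_m$ we have $S=Q$ and $R=0$.

\begin{proof}
(i) If this fails, there are $\delta>0$, integers $n_1<m_1\le n_2<m_2\le\cdots$ and $x_i\in B_X$ such that $u_i=(P_{m_i}-P_{n_i})x_i$ satisfies $\|Qu_i\|>\delta$. Here $|u_i|\le4$ and $\pi u_i=0$. Fix $s$. If $m_i<s$, then $u_i^s=0$. If $n_i<s\le m_i$, which happens for at most one $i$, then $u_i^s$ is supported in $[1,m_i]$. If $s\le n_j$, then $u_j^s$ is supported in $(n_j,m_j]$, and if $i$ is the exceptional index, then $n_j\ge s>n_i$, so $j>i$ and $n_j\ge m_i$. Thus the $u_i^s$ are supported on disjoint intervals, and $s^{-1}\|u_i^s\|_{p_s}\le4$.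 For finitely supported $a$, Lemma~\ref{lem:J}(v) gives
\[
\Big|\sum_ia_iu_i^s\Big|_s=s^{-1}\Big\|\sum_ia_iu_i^s\Big\|_{p_s}\le12\|a\|_{\ell_{p_s}}\le12\|a\|_{\ell_3}.
\]
Hence $\|\sum a_iQu_i\|\le12\|Q\|\,\|a\|_{\ell_3}$, contrary to Lemma~\ref{lem:lower} with $r=3$.

(ii) By (i), $(QP_n)$ is a Cauchy sequence of finite rank operators. Also $SP_n=\lim_mQP_mP_n=QP_n$. So $Q-S$ vanishes on each $P_nX$, hence on $\ker\pi$ by Lemma~\ref{lem:X}(ii), and (F3) gives $R$, which is unique because $\pi$ is onto.

(iii) The number $\|R-R\rho_M\|$ is the norm of $R$ on $\{w:w^s=0\text{ for }s\le M\}$, which decreases in $M$. If it exceeds $\delta>0$ for all $M$, we choose finitely supported $w_i\in B_W$ with successive supports and $\|Rw_i\|>\delta$. Then $\|\sum a_iRw_i\|\le\|R\|\max_i|a_i|$, contrary to Lemma~\ref{lem:lower} with $r=\infty$.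
\end{proof}

\section{Failure of the BCAP}\label{sec:b}

\begin{proposition}\label{prop:b}
For every $\lambda\ge1$ there is $s(\lambda)$ such that $X_s$ fails the $\lambda$-CAP for $s\ge s(\lambda)$.
\end{proposition}

\begin{proof}
Since $D_E$ is compact and $\bigcup_kE_k$ is dense, there are $k$ and a finite set $\Phi\subset E_k$ such that every point of $D_E$ is within $1/(8\lambda)$ of $\Phi$. Let $s$ satisfy
\begin{equation}\label{eq:s}
\frac{2(\lambda+1)}s\max_{e\in\Phi}\|e\|\le\frac1{16},
\end{equation}
and suppose that $X_s$ has the $\lambda$-CAP. For $e\in\Phi$ let $x_e=e1_{[k,\infty)}\in X_s$, so $\pi_sx_e=e$ and $\|x_e\|_{p_s}=\|e\|$. Choose $K\in K(X_s)$ with $\|K-I\|\le\lambda$ and $|Kx_e-x_e|_s\le\frac1{16}$ for $e\in\Phi$. We push $K$ down to $E$.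

Apply Lemma~\ref{lem:dec} to $\pi_sK\Pi_s\in B(X,E)$ and restrict the decomposition to $X_s$. The $P_n$ map $X_s$ into itself, and $\pi$ maps $x\in X_s$ to the element of $W$ with entry $\pi_sx$ at $s$. So on $X_s$ we have
\[
\pi_sK=S+R\pi_s,\qquad S=\lim_n\pi_sKP_n\text{ in norm},\qquad SP_n=\pi_sKP_n,\qquad R\in B(E).
\]
We need three properties.

\emph{$R$ is compact.} The operator $R\pi_s=\pi_sK-S$ is compact on $X_s$; use (F3) and Lemma~\ref{lem:X}(iii).

\emph{$\|I-R\|\le\lambda$.} For $x\in X_s$ we have $(I-R)\pi_sx=\pi_s(I-K)x+Sx$. Apply this to $(I-P_n)x$, which has the same image under $\pi_s$: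
\[
\|(I-R)\pi_sx\|\le\lambda|(I-P_n)x|_s+\|S-SP_n\|\,|x|_s .
\]
Here $\|S-SP_n\|=\|S-\pi_sKP_n\|\to0$, and $|(I-P_n)x|_s\to\|\pi_sx\|$ by Lemma~\ref{lem:X}(ii). As $\pi_s$ maps $X_s$ onto $E$, the claim follows.

\emph{$S$ is small on steps.} By Lemma~\ref{lem:X}(i) and $\|K\|\le\lambda+1$ we have $\|\pi_sKP_nx_e\|\le2(\lambda+1)s^{-1}\|e\|$. So $\|Sx_e\|\le\frac1{16}$ by \eqref{eq:s}.

For $e\in\Phi$ we have $Re-e=\pi_s(Kx_e-x_e)-Sx_e$, so $\|Re-e\|\le\frac18$. By (F4), $\|Rd-d\|\le\frac18+\lambda\cdot\frac1{8\lambda}=\frac14$ for all $d\in D_E$. This contradicts Proposition~\ref{prop:E}.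
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Suppose $X$ has the $\lambda$-CAP. If $K\in K(X)$, then $K_s=\Pi_sK|_{X_s}$ is compact and $K_s-I=\Pi_s(K-I)|_{X_s}$. So $\|K_s-I\|\le\|K-I\|$ and $|K_sx-x|_s\le|Kx-x|$ for $x\in X_s$, and every $X_s$ has the $\lambda$-CAP. This contradicts Proposition~\ref{prop:b}.
\end{proof}

\begin{remark}
The bound on $\|K-I\|$ entered through \eqref{eq:s} and through the choice of $\Phi$; without it the argument must fail, since $X$ has the AP. Proposition~\ref{prop:b} also shows that reflexivity of $G$ cannot be dropped from Proposition~\ref{prop:refl}(i). The identity of $X_s$ is the pointwise limit of the bounded sequence $(T_n)$, and the conclusion of (i) for $b=I$ would give $X_s$ the $2$-CAP, which is false for $s\ge s(2)$.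
\end{remark}

\section{The estimate $\|A\|_F\le31\|A\|_\chi$}\label{sec:a}

\subsection{Reduction to the operators $\pi_tA$}
The truncations $P_n$ are uniformly bounded, have finite rank, and tend to the identity on $\ker\pi$. So the usual argument with the $\lambda$-CAP handles the part of $A$ that $\pi$ does not see.

\begin{lemma}\label{lem:red}
For $A\in B(X)$,
\[
\|A\|_F\le5\|A\|_\chi+\|\pi A\|_F,\qquad\|\pi A\|_F\le\max\big(2\|A\|_\chi,\ \sup_t\|\pi_tA\|_F\big).
\]
\end{lemma}

\begin{proof}
Let $L=\sum_if_i(\cdot)w_i\in F(X,W)$ and $\delta=\|\pi A-L\|$. Choose $x_i\in X$ with $\pi x_i=w_i$, let $L'=\sum_if_i(\cdot)x_i$ and $B=A-L'$. Then $\|\pi B\|=\delta$, and $\|B\|_\chi=\|A\|_\chi$ by (F1). Let $\varepsilon>\|A\|_\chi$ and $B(B_X)\subset D+\varepsilon B_X$ with $D$ finite. After discarding unused points, every $d\in D$ is within $\varepsilon$ of $B(B_X)$, so $\|\pi d\|\le\delta+\varepsilon$. By Lemma~\ref{lem:X}(ii) there is $n$ with $|(I-P_n)d|\le\delta+2\varepsilon$ for $d\in D$. Since $\|I-P_n\|\le3$,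
\[
\|A-(L'+P_nB)\|=\|(I-P_n)B\|\le\delta+2\varepsilon+3\varepsilon,
\]
and $L'+P_nB$ has finite rank. This proves the first inequality.

For the second, let $\varepsilon>\|A\|_\chi$ and $A(B_X)\subset D+\varepsilon B_X$ with $D$ finite. There is $t_0$ with $\|\pi_td\|\le\varepsilon$ for $t>t_0$, $d\in D$, so $\|\pi_tA\|\le2\varepsilon$ for $t>t_0$. Given $L_t\in F(X,E)$ for $t\le t_0$, the finite rank operator $L=(L_1,\dots,L_{t_0},0,0,\dots)$ satisfies $\|\pi A-L\|\le\max(2\varepsilon,\max_{t\le t_0}\|\pi_tA-L_t\|)$, because $W$ carries the supremum norm.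
\end{proof}

It remains to prove
\begin{equation}\label{eq:26}
\|\pi_tA\|_F\le26\,\|A\|_\chi\qquad(A\in B(X),\ t\ge1).
\end{equation}

\subsection{The limit operator and the defect}
Fix $A$ and $t$, and write $Q=\pi_tA=S+R\pi$ as in Lemma~\ref{lem:dec}. Since $\|S\|_F=0$, the task is to approximate $R:W\to E$. We know nothing about general operators into $E$, so we must use that $Q$ comes from an operator into $X_t$. This provides the finite rank operators
\[
a_m\in B(X,E),\qquad a_mx=(Ax)^t_m\in E_m\qquad(m\ge1),
\]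
with $\|a_mx\|\le\|(Ax)^t\|_{p_t}\le t\|A\|\,|x|$ and $a_mx\to Qx$ for each $x$. Proposition~\ref{prop:refl} does not apply to $Q$ and $(a_m)$, because the domain is $X$. So we pass to the quotient. By Lemma~\ref{lem:dec}, $a_m=S_m+R_m\pi$ with $S_m=\lim_na_mP_n$. The operators $S_m$ and $R_m\pi=a_m-S_m$ take values in $E_m$, so $R_m\in F(W,E)$, and $\|R_m\|\le\lim_n\|a_m(I-P_n)\|\le3t\|A\|$.

The space $W$ is separable, and bounded sequences in the reflexive space $E$ have weakly convergent subsequences. A diagonal argument gives an infinite set $\mathcal N\subset\mathbb N$ such that $(R_mw)_{m\in\mathcal N}$ converges weakly for all $w$ in a countable dense subset of $W$. By uniform boundedness, $\lim_{m\in\mathcal N}\varphi(R_mw)$ exists for all $w\in W$ and $\varphi\in E^*$; it defines an element $bw$ of $E^{**}=E$. Thus $b\in B(W,E)$ is the WOT-limit of $(R_m)_{m\in\mathcal N}$.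

Although $a_m\to Q$ pointwise, $b$ need not equal $R$. We call $R-b$ the \emph{defect}. If $\pi x=w$, then $Rw-R_mw=(Q-a_m)x+(S_m-S)x$ and $(Q-a_m)x\to0$. Hence
\begin{equation}\label{eq:defect}
(R-b)w=\operatorname*{w-lim}_{m\in\mathcal N}\,(S_m-S)x,\qquad(S_m-S)x=\lim_n\,(a_m-Q)P_nx .
\end{equation}
Since $Sx=\lim_n\lim_ma_mP_nx$ and $S_mx=\lim_na_mP_nx$, the defect is the difference of the two iterated limits of the double sequence $a_mP_nx$. The formula holds for every lift $x$ of $w$, and we shall choose steps.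

\begin{example}\label{ex:incl}
Let $s\ge t$. Then $p_s\le p_t$, so $\|x\|_{p_t}\le\|x\|_{p_s}$, and the formal identity $\iota:X_s\to X_t$ satisfies $|\iota x|_t\le(s/t)|x|_s$. Let $A=\iota\Pi_s$. Then $Q=\pi_s$, so $S=0$ and $Rw=w^s$. Also $a_mx=x_m^s$, so $S_m=a_m$, $R_m=0$ and $b=0$. The defect is $w\mapsto w^s$, a copy of the identity of $E$, which by Remark~\ref{rem:IE} is out of reach of Proposition~\ref{prop:refl}. It does no harm, because $A$ pays for it in $\chi$. Let $e\in E_k$, $\|e\|=1$. The bumps $z_n=\frac s2e1_{[k,n]}$, $n\ge k$, lie in $B_{X_s}$, and $|\iota z_n-\iota z_{n'}|_t=\frac s2\cdot2^{1/p_t}/t\ge\frac s{2t}$ for $n\ne n'$. If $A(B_X)\subset D+\varepsilon B_X$ with $D$ finite, two of the $Az_n$ are within $2\varepsilon$ of each other, so $\|A\|_\chi\ge\frac s{4t}$ and $\|A\|_F\le\|A\|\le4\|A\|_\chi$.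

Now let $s<t$. A lower bound of order $s/t$ is then useless. But the formal identity is not bounded from $X_s$ to $X_t$: the sequence $z=\sum_{i\le L}e1_{\{k+2i\}}$ has $2L$ changes, so $\|z\|_{p_s}=(2L)^{1/p_s}$ and $\|z\|_{p_t}=(2L)^{1/p_t}$, and $1/p_t>1/p_s$. If all exponents were equal, the formal identity would be bounded with norm at most $1$ and would again have defect $w\mapsto w^s$.
\end{example}

The two lemmas below are the general forms of the two halves of this example.

\begin{lemma}\label{lem:step1}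
$\|(R-b)w\|\le2t\,\|A\|_\chi\max_s s^{-1}\|w^s\|$ for $w\in W_0$.
\end{lemma}

\begin{proof}
Let $w\in W(k)$, $x=\sigma_kw$ and $\mu=\max_ss^{-1}\|w^s\|$. By Lemma~\ref{lem:X}(i), $|P_nx|\le2\mu$ for all $n$. Let $\varepsilon>\|A\|_\chi$ and $A(B_X)\subset D+\varepsilon B_X$ with $D$ finite. Then $AP_nx=2\mu(d+\varepsilon u)$ with $d\in D$, $u\in B_X$ depending on $n$, and
\[
(a_m-Q)P_nx=2\mu\big((d_m^t-d_\infty^t)+\varepsilon(u_m^t-u_\infty^t)\big).
\]
By Lemma~\ref{lem:J}(i), $\|u_m^t-u_\infty^t\|\le\|u^t\|_{p_t}\le t$. Letting $n\to\infty$ we get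
\[
\|(S_m-S)x\|\le2\mu\big(\max_{d\in D}\|d_m^t-d_\infty^t\|+\varepsilon t\big).
\]
The maximum tends to $0$ as $m\to\infty$ because $D$ is finite. A weak limit has norm at most the lower limit of the norms, so \eqref{eq:defect} gives $\|(R-b)w\|\le2\mu\varepsilon t$.
\end{proof}

\begin{lemma}\label{lem:step2}
If $s<t$ and $w\in W$ is supported at $s$, then $(R-b)w=0$.
\end{lemma}

A nonzero defect means that for a long bump $y$ in $X_s$, placed far out, the coordinates $a_my$ of $(Ay)^t$ are small for small $m$, large for some $m$, and small again for large $m$. We add $L$ such bumps so that their effects do not overlap. The image then oscillates $L$ times, and the exponents are compared as in Example~\ref{ex:incl}.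

\begin{proof}
By density and continuity we may assume $w^s=e\in E_{k_0}$ for some $k_0$. Suppose $f=(R-b)w\ne0$. Choose $\varphi\in E^*$ with $\|\varphi\|=1$, $\varphi(f)=\|f\|$, and let $\eta=\|f\|/12$. For $\max(k_0,s)<k\le n$ let $y_{k,n}=e1_{[k,n]}\in X_s$. Then
\[
y_{k,n}=P_n\sigma_kw=(P_n-P_{k-1})\sigma_{k_0}w .
\]
The second form and Lemma~\ref{lem:dec}(i), applied to $Q$ and to $a_m$, show that
\begin{equation}\label{eq:far}
\sup_{n\ge k}\|Qy_{k,n}\|\to0\quad\text{and}\quad\sup_{n\ge k}\|a_my_{k,n}\|\to0\ \text{ for each fixed }m\qquad(k\to\infty).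
\end{equation}
The first form shows that $S\sigma_kw=\lim_nQy_{k,n}$ and $S_m\sigma_kw=\lim_na_my_{k,n}$.

Put $n_0=m_0'=0$, and for $i=1,2,\dots$ choose integers $k_i,m_i,n_i,m_i'$ in this order.
\begin{enumerate}
\item[(1)] By \eqref{eq:far}, choose $k_i>\max(n_{i-1},k_0,s)$ with $\|Qy_{k_i,n}\|\le\eta2^{-i}$ and $\|a_my_{k_i,n}\|\le\eta2^{-i}$ for all $n\ge k_i$ and all $m\le m'_{i-1}$. Then $\|S\sigma_{k_i}w\|\le\eta2^{-i}\le\eta/2$.
\item[(2)] By \eqref{eq:defect} for the lift $\sigma_{k_i}w$, the numbers $\operatorname{Re}\varphi(S_m\sigma_{k_i}w)$ tend, along $\mathcal N$, to $\|f\|+\operatorname{Re}\varphi(S\sigma_{k_i}w)\ge\|f\|-\eta/2$. Choose $m_i>m'_{i-1}$ with $\operatorname{Re}\varphi(S_{m_i}\sigma_{k_i}w)\ge\|f\|-\eta$.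
\item[(3)] Choose $n_i\ge k_i$ with $\operatorname{Re}\varphi(a_{m_i}y_{k_i,n_i})\ge\|f\|-2\eta$, and put $y_i=y_{k_i,n_i}$.
\item[(4)] Since $a_my_i\to Qy_i$ and $\|Qy_i\|\le\eta2^{-i}$, choose $m_i'>m_i$ with $\|a_my_i\|\le2\eta2^{-i}$ for all $m\ge m_i'$.
\end{enumerate}
Thus $m_1<m_1'<m_2<m_2'<\cdots$, $\|a_{m_i}y_i\|\ge\|f\|-2\eta$, and by (1) and (4)
\[
\|a_my_j\|\le2\eta2^{-j}\qquad\text{whenever } m\notin(m'_{j-1},m'_j).
\]
The index $m_i$ lies in $(m'_{j-1},m'_j)$ only for $j=i$, and the index $m_i'$ lies in none of these open intervals. Let $z=\sum_{j\le L}y_j$. For $i\le L$,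
\[
\|a_{m_i}z\|\ge\|f\|-2\eta-\sum_{j\ne i}2\eta2^{-j}\ge\|f\|-4\eta,\qquad\|a_{m_i'}z\|\le\sum_j2\eta2^{-j}\le2\eta .
\]
So the coordinates of $(Az)^t$ with indices $m_i$ and $m_i'$ differ in norm by at least $\|f\|-6\eta=\|f\|/2$, and the chain $m_1<m_1'<\dots<m_L<m_L'$ gives $\|(Az)^t\|_{p_t}\ge L^{1/p_t}\|f\|/2$. On the other hand, the intervals $[k_j,n_j]$ are disjoint, so $z\in X_s$ takes only the values $0$ and $e$, with at most $2L$ changes. By Lemma~\ref{lem:J}(iv), $|z|\le\|z\|_{p_s}\le(2L)^{1/p_s}\|e\|$. Therefore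
\[
\tfrac12\|f\|\,L^{1/p_t}\le\|(Az)^t\|_{p_t}\le t\|A\|\,|z|\le t\|A\|\,\|e\|\,(2L)^{1/p_s}\qquad\text{for all }L,
\]
which is impossible because $1/p_t>1/p_s$.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of \eqref{eq:26}]
First we show $\|R-b\|\le2\|A\|_\chi$. Let $w\in W_0$ and write $w=w'+w''$, where $w'$ keeps the coordinates $s<t$ and $w''$ the coordinates $s\ge t$. By Lemma~\ref{lem:step2} and linearity, $(R-b)w'=0$. By Lemma~\ref{lem:step1},
\[
\|(R-b)w''\|\le2t\|A\|_\chi\max_{s\ge t}s^{-1}\|w^s\|\le2\|A\|_\chi\|w\|.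
\]
As $W_0$ is dense in $W$, the bound follows. Next, by (F3), (F1) and (F2),
\[
\|R\|_\chi\le\|R\pi\|_\chi=\|Q-S\|_\chi=\|\pi_tA\|_\chi\le\|A\|_\chi,
\]
so $\|b\|_\chi\le\|R\|_\chi+\|R-b\|\le3\|A\|_\chi$.

The space $W$ contains $c_0$ and is not reflexive, so we restrict to $W_M$, a finite direct sum of copies of $E$, which is reflexive. The restriction $b|_{W_M}$ is the WOT-limit of the bounded sequence $(R_m|_{W_M})_{m\in\mathcal N}$ of finite rank operators, and $\|b|_{W_M}\|_\chi\le3\|A\|_\chi$ by (F2). Proposition~\ref{prop:refl}(ii) gives $\|b|_{W_M}\|_F\le24\|A\|_\chi$, hence $\|R|_{W_M}\|_F\le26\|A\|_\chi$. Since $R\rho_M=R|_{W_M}\rho_M$ and $\|\rho_M\|=1$,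
\[
\|R\|_F\le\|R\rho_M\|_F+\|R-R\rho_M\|\le26\|A\|_\chi+\|R-R\rho_M\|,
\]
and the last term tends to $0$ by Lemma~\ref{lem:dec}(iii). Finally $\|Q\|_F\le\|S\|_F+\|R\pi\|_F\le\|R\|_F\le26\|A\|_\chi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is separable and has the AP by Lemma~\ref{lem:X}(iv), and (b) was proved in Section~\ref{sec:b}. For $A\in B(X)$, Lemma~\ref{lem:red} and \eqref{eq:26} give $\|\pi A\|_F\le26\|A\|_\chi$ and $\|A\|_F\le5\|A\|_\chi+26\|A\|_\chi=31\|A\|_\chi$. Together with $\|A\|_\chi\le\|A\|_K\le\|A\|_F$ this is the chain of inequalities in (a). The norms induced on $C(X)$ by $\|\cdot\|_\chi$ and $\|\cdot\|_K$ are therefore equivalent, and $C(X)$ is complete for the second, hence for the first.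
\end{proof}

Thus $\chi$-completeness of $C(X)$, even together with the AP, does not imply the BCAP, and the question of Section~\ref{sec:intro} has a negative answer. By Theorem~\ref{thm:AT}, there is a Banach space $Z$ for which $B(Z,X)/K(Z,X)$ is not $\chi$-complete; by Theorem~\ref{thm:main}(a), $Z=X$ is not such a space.

\begin{thebibliography}{9}

\bibitem{MNC}
\emph{Measures of noncompactness and some applications},\\
\texttt{http://elib.mi.sanu.ac.rs/files/journals/flmt/13/flmn13p87-120.pdf}

\end{thebibliography}
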